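# The plat index of 2-knots is not additive

## 1. Spheres over segments, a straight arc and a spiral

Write $\mathbb R^4=\mathbb R^2\times\mathbb C$ with coordinates $(x,\omega)$, $\omega=re^{i\theta}$. Let $D_1\subset\mathbb R^2$ be a large disk and $D_2=\{|\omega|\le 1\}$. Fix $N\ge 1$ and integers $k_1,\dots,k_N\ge 1$. In $D_1$, on the horizontal axis, take $N+2$ disjoint segments
$$s_x=[(-1,0),(0,0)],\qquad s_{z_i}=[(2i-1,0),(2i,0)]\ (1\le i\le N),\qquad s_u=[(2N+1,0),(2N+2,0)].$$

Each segment $s_*$ gives a 2-sphere. Over $s_*$, in $D_1\times[1,2]$, stand a half-disk $\Delta_*$ bounded by $s_*\times\{1\}$ and a half-ellipse of height $\frac12$. The union $(s_*\times[0,1])\cup\Delta_*$ is a disk that meets $\{r=0\}$ in one boundary segment. Revolve it: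
$$B_*=\{(x,re^{i\theta}) : (x,r)\in (s_*\times[0,1])\cup\Delta_*\},\qquad O_*=\partial B_* .$$
Then $B_*$ is a 3-ball, and $O_*$ is a 2-sphere made of two sheets $\{\text{end of }s_*\}\times D_2$ and one annulus, the revolved half-ellipse. The $N+2$ balls are disjoint, and $B_*\cap(D_1\times\{p\})=s_*$ whenever $|p|<1$.

Call $x^+=(0,0)$, $z_i^+=(2i,0)$, $u^+=(2N+1,0)$ the positive ends. Orient $O_*$ so that the sheet over its positive end is oriented like $D_2$; the other sheet then has the opposite orientation. A positive meridian of $O_*$ is a counterclockwise loop in $D_1$ around the positive end, and it crosses $s_*$ once. We let this crossing direction read the letter $*$, and the opposite direction read $*^{-1}$. The segment $s_{z_i}$ lies to the left of its positive end, where a counterclockwise loop moves down, while $s_u$ lies to the right of its positive end, where such a loop moves up. Therefore: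

- crossing $s_{z_i}$ upward reads $z_i^{-1}$;
- crossing $s_u$ downward reads $u^{-1}$;
- crossing $s_x$ downward reads $x$.

Now draw $N+1$ arcs in $D_1$. The arc $\delta$ runs from $x^+$ up to $(0,2)$, right to $(2N+1,2)$, and down to $u^+$; it crosses no segment. The arc $\alpha_i$ is a spiral. Put $k=k_i$ and $t_l=1-\frac{l}{2k+2}$. Start at $x^+$, go down to $(0,-2)$, then right to abscissa $2i-1+\frac1{k+1}$. For $l=1,\dots,k$ in turn:

- go up along abscissa $2i-1+\frac l{k+1}$ to height $t_l$, crossing $s_{z_i}$ upward;
- go right to abscissa $2N+2-\frac l{k+1}$;
- go down to height $-t_l$, crossing $s_u$ downward;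
- go left to abscissa $2i-1+\frac{l+1}{k+1}$.

After $l=k$ the abscissa is $2i$; go up to $z_i^+$.

As an example take $N=1$, $k_1=1$. The segments are $[-1,0]$, $[1,2]$, $[3,4]$ on the axis, and $\alpha_1$ visits
$$(0,0),\ (0,-2),\ (\tfrac32,-2),\ (\tfrac32,\tfrac34),\ (\tfrac72,\tfrac34),\ (\tfrac72,-\tfrac34),\ (2,-\tfrac34),\ (2,0).$$
It crosses $s_z$ upward and $s_u$ downward, and reads $z^{-1}u^{-1}$.

In general $\alpha_i$ is embedded. With increasing $l$ the left verticals move right, the right verticals move left, the upper horizontals go down and the lower ones go up. The left verticals have abscissas in $(2i-1,2i]$ and the right ones in $(2N+1,2N+2)$. The left vertical number $l$ spans heights from $-t_{l-1}$ (from $-2$ if $l=1$) to $t_l$, so it meets a horizontal of turn $l'$ only at a corner, and the same check applies to the right verticals. All horizontal parts have $|y|>\frac12$, because $t_l\ge t_k=\frac{k+2}{2k+2}>\frac12$. So $\alpha_i$ crosses only $s_{z_i}$ and $s_u$, in their interiors, and reads $(z_i^{-1}u^{-1})^{k_i}$.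

Choose distinct points $p_0,\dots,p_N$ in the interior of $D_2$. Lay $\delta$ in the fiber $D_1\times\{p_0\}$ and $\alpha_i$ in the fiber $D_1\times\{p_i\}$. There they are disjoint from each other, and they meet the spheres only in their ends. Run a thin tube along each of them. There are $N+2$ spheres and $N+1$ tubes forming a tree, so the result is a sphere, the 2-knot $\Sigma(k_1,\dots,k_N)$. (Tubes are made precise in Section 5.)

This construction answers a question about connected sums. A complexity of 2-knots, the plat index, is at most the number of segments in a picture of this kind: at most $3$ for $\Sigma(k)$, and at most $N+2$ for $\Sigma(k_1,\dots,k_N)$. The tube along $\delta$ passes through no ball, so it merges $O_x$ and $O_u$ into one sphere $O_X$ that bounds one ball. From then on the spiral $\alpha_i$ sees only two balls: it crosses $B_{z_i}$ and $B_X$ alternately, always negatively. So $O_u$ is only an auxiliary piece of $O_X$, and if many such 2-knots are summed, one auxiliary piece serves them all. This is why $\Sigma(k_1,\dots,k_N)$ is the connected sum of the $\Sigma(k_i)$ although it has only $N+2$ segments. The hard part is that for a single $\Sigma(k)$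 the auxiliary piece cannot be dispensed with.

## 2. Braided surfaces, plat closures and the plat index

A surface-link is a closed surface smoothly (or, in the PL category, locally flatly) embedded in $\mathbb R^4$. A surface-knot is a connected surface-link, and a 2-knot is a surface-knot homeomorphic to $S^2$. Two surface-links are equivalent, written $\cong$, if an ambient isotopy of $\mathbb R^4$ carries one to the other.

**Definition (braided surface).** A braided surface of degree $n$, in the sense of Rudolph, is a compact surface $S\subset D_1\times D_2$ such that the projection $\mathrm{pr}_2|_S:S\to D_2$ is a branched covering of degree $n$ with only simple branch points, and $\partial S=S\cap(D_1\times\partial D_2)$ is a closed $n$-braid: each $\partial S\cap(D_1\times\{\theta\})$ consists of $n$ points of $\mathrm{int}\,D_1$.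

**Definition (wicket system).** A wicket system of degree $2m$ is a union $w$ of $m$ disjoint properly embedded arcs in $Y=D_1\times[1,2]$, all of whose ends lie in $\mathrm{int}\,D_1\times\{1\}$, which are simultaneously boundary-parallel: together with arcs in $D_1\times\{1\}$ they cobound $m$ pairwise disjoint embedded disks.

**Definition (plat closure, plat index).** A braided surface $S$ of degree $2m$ is adequate if there is a continuous (smooth) loop of wicket systems $w(\theta)$, $\theta\in\partial D_2$, with $\partial w(\theta)=\partial S\cap (D_1\times\{\theta\})$ for every $\theta$. Then put $W=\{(x,re^{i\theta}):(x,r)\in w(\theta)\}$. We have $\partial W=\partial S$, and the closed surface $\widetilde S=S\cup W$ is a plat closure of $S$. Every surface-link is equivalent to a plat closure of some adequate braided surface. The plat index $\mathrm{Plat}(F)$ is the minimum $m$ such that $F$ is equivalent to a plat closure of an adequate braided surface of degree $2m$.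

*Example: the trivial sphere.* Let $S=\{q_0,q_1\}\times D_2$ with a constant loop of one half-ellipse. The plat closure is a sphere $O_*$ as in Section 1. It bounds the ball $B_*$, so it is the trivial 2-knot, and the trivial 2-knot has plat index $1$.

*Example: a projective plane.* Let $S=\{\zeta^2=\omega\}$, where $\zeta$ is a complex coordinate on $D_1$. This is a disk, parametrized by $\zeta$, with one branch point. Over $\theta$ the boundary points are $\pm e^{i\theta/2}$. Let $w(\theta)$ be the half-ellipse over the segment joining them. After a full turn the segment has rotated by $\pi$ and comes back to itself, so this is a loop of wicket systems. Here $W$ is an arc bundle over the circle with flipped ends, a Möbius band, and $\widetilde S$ is a projective plane of plat index $1$.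

Throughout, $Q$ is the set of $2m$ points in a base fiber $D_1$, the one over the base point $\theta_0\in\partial D_2$. An arc in $(D_1,Q)$ is an embedded arc $\alpha\subset\mathrm{int}\,D_1$ with $\alpha\cap Q=\partial\alpha$. We write $N(\alpha)$ for a small disk neighborhood of it and $H_\alpha$ for the half twist along $\alpha$, which is supported in $N(\alpha)$ and exchanges the two ends. "Counterclockwise" refers to $D_1$.

**Standard facts on braided surfaces** (Rudolph; Kamada, *Braid and Knot Theory in Dimension Four*). Near a branch point two sheets meet, and over a small circle around the branch value they form a closed 2-braid $\sigma^e$ with $e$ odd. Its closure is the link of $\widetilde S$ at that point, hence an unknot by local flatness, so $e=\pm1$. Straightening this braid fiberwise over concentric circles identifies the surface, by a fiber-preserving homeomorphism, with $\zeta^2=\omega$ or $\zeta^2=\bar\omega$ in a disk $N(\alpha)$, with constant sheets elsewhere. After transport to the base fiber along a Hurwitz arc system, the local monodromies are $\beta_j=H_{\alpha_j}^{\pm1}$ for arcs $\alpha_1,\dots,\alpha_\nu$ in $(D_1,Q)$, where $\nu$ is the number of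 branch points, and $\beta_1\cdots\beta_\nu$ is the boundary braid.

The plat index is the 4-dimensional analogue of the bridge index $b(K)$ of a classical knot. By Schubert, $b(K_1\#K_2)=b(K_1)+b(K_2)-1$. For oriented surface-knots let $F_1\#F_2$ be the oriented connected sum, well defined up to equivalence; the plat index does not depend on orientations. The question, posed in "Plat presentation of surface-links and their invariants", is whether
$$\mathrm{Plat}(F_1\#F_2)=\mathrm{Plat}(F_1)+\mathrm{Plat}(F_2)-1\tag{2.1}$$
holds for all 2-knots $F_1,F_2$.

For general surface-knots it fails. If $F_1,F_2$ are trivial orientable surface-knots of positive genus, then $F_1$, $F_2$ and $F_1\#F_2$ all have plat index $2$. Also, there are non-trivial ribbon 2-knots $F$ with $F\#P^2$ equivalent to the trivial projective plane $P^2$, and then $\mathrm{Plat}(F\#P^2)=1<\mathrm{Plat}(F)+\mathrm{Plat}(P^2)-1$. These failures use genus or non-orientability. For 2-knots the simplest case is harmless: if $F_2$ is trivial, then $F_1\#F_2\cong F_1$ and $\mathrm{Plat}(F_2)=1$, so (2.1) holds. The answer is nevertheless no.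

**Theorem A.** For all $N\ge1$ and $k_1,\dots,k_N\ge1$, the surface $\Sigma(k_1,\dots,k_N)$ of Section 1 is an oriented 2-knot with group
$$\langle x,z_1,\dots,z_N\mid (xz_i)^{k_i}x=z_i(xz_i)^{k_i}\ (1\le i\le N)\rangle,$$
which for $N=1$ is the group of the torus knot $T(2,2k_1+1)$. Moreover:

1. $\Sigma(k_1,\dots,k_N)\cong\Sigma(k_1)\#\cdots\#\Sigma(k_N)$.
2. $N+1\le\mathrm{Plat}(\Sigma(k_1,\dots,k_N))\le N+2$.
3. $\mathrm{Plat}(\Sigma(k))=3$ for all $k\ge1$.

Hence $\mathrm{Plat}(\Sigma(k)\#\Sigma(l))\le4<3+3-1$ for all $k,l\ge1$; already $\Sigma=\Sigma(1)$, whose group is the trefoil group, gives $\mathrm{Plat}(\Sigma\#\Sigma)\le4<5$. The defect is unbounded: $\sum_i\mathrm{Plat}(\Sigma(k_i))-(N-1)=2N+1$, while $\mathrm{Plat}(\#_i\Sigma(k_i))\le N+2$. Whether $\mathrm{Plat}(\Sigma(k_1,\dots,k_N))$ is $N+1$ or $N+2$ for $N\ge2$ is not decided here.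

**Theorem B.** There is a 2-knot $R$ with $\mathrm{Plat}(\#^NR)=N+1$ for all $N\ge1$. So (2.1) does hold for all pairs $(\#^MR,\#^NR)$.

## 3. The group of a plat closure

Let $\widetilde S=S\cup W$ have degree $2m$, with branch monodromies $H_{\alpha_j}^{\pm1}$, $1\le j\le\nu$. Put $w=w(\theta_0)$ and $\pi_w=\pi_1(Y-w)$. Since the arcs of $w$ are simultaneously boundary-parallel, $\pi_w$ is free on $m$ meridians: cut along the $m$ disks and read a letter whenever a loop crosses one. For an arc $\alpha$ with ends $q_0,q_1$ put $r_\alpha=x_0x_1^{-1}$, where $x_0,x_1$ are the counterclockwise meridians of $q_0,q_1$, connected along $\alpha$. It is well defined up to conjugation and inversion.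

**Lemma 1.** $\pi_1(\mathbb R^4-\widetilde S)\cong\pi_w/\langle\langle r_{\alpha_1},\dots,r_{\alpha_\nu}\rangle\rangle$. If $\widetilde S$ is a 2-knot, then $\nu=2m-2$.

*Proof.* **Euler characteristic.** This counts branch points. As $S$ is a $2m$-fold cover of a disk with $\nu$ simple branch points, $\chi(S)=2m-\nu$. As $W$ is a bundle of arcs over a circle, $\chi(W)=0$, and $\partial S$ consists of circles. So $\chi(\widetilde S)=2m-\nu$, which is $2$ for a sphere.

**The complement of $S$.** We compute the group of $A=D_1\times D_2-S$. Let $F_{2m}=\pi_1(D_1-Q)$, based at $*\in\partial D_1$, and use the section $\{*\}\times D_2$. Let $U_j$ be small disks about the branch values. Over $D_2-\bigcup U_j$ the complement is a bundle of punctured disks with group $F_{2m}\rtimes\langle\tau_1,\dots,\tau_\nu\rangle$, where the $\tau_j$ are free and $\tau_jg\tau_j^{-1}=\beta_j(g)$. Over $\partial U_j$ the group is $F_{2m}\rtimes\langle\tau_j\rangle$.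

Over $U_j$ use the local model. Inside $N(\alpha_j)\times U_j$ the surface $\zeta^2=\omega$ or $\zeta^2=\bar\omega$ is a graph over the $\zeta$-disk, so its complement has group $\mathbb Z$, and each of the two meridians in the fiber maps to a generator, the same one; the effect is to set $r_{\alpha_j}=1$. Elsewhere everything is a product. So the group over $U_j$ is $F_{2m}/\langle\langle r_{\alpha_j}\rangle\rangle$. Here $\tau_j\mapsto1$, because $\{*\}\times\partial U_j$ bounds $\{*\}\times U_j$. From $\tau_jg\tau_j^{-1}=\beta_j(g)$ we get $\beta_j(g)g^{-1}\in\langle\langle r_{\alpha_j}\rangle\rangle$. Hence dividing $F_{2m}\rtimes\langle\tau_j\rangle$ by $\tau_j$ and $r_{\alpha_j}$ gives exactly $F_{2m}/\langle\langle r_{\alpha_j}\rangle\rangle$, that is, the kernel of the (surjective) map to the group over $U_j$ is normally generated by $\tau_j,r_{\alpha_j}$. By van Kampen, gluing in the parts over the $U_j$ kills these elements, so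
$$\pi_1(A)=F_{2m}/\mathcal R,\qquad\mathcal R=\langle\langle r_{\alpha_1},\dots,r_{\alpha_\nu}\rangle\rangle .$$

**Adding the wickets.** Let $A'=D_1\times\{1\le|\omega|\le2\}-W$. By isotopy extension along the loop $w(\theta)$ it is a bundle over a circle with fiber $Y-w$, so its group is $\pi_w\rtimes\langle\tau\rangle$. The intersection $A\cap A'$ has group $F_{2m}\rtimes\langle\tau\rangle$, where $\tau$ acts by the boundary braid $\beta$. Both maps from this group, to $\pi_1(A)$ and to $\pi_1(A')$, are onto, so the pushout is the quotient by both kernels. In $\pi_1(A)$ we have $\tau\mapsto1$, since $\{*\}\times\partial D_2$ bounds $\{*\}\times D_2$. As before $\beta(g)g^{-1}\in\mathcal R$, and the first kernel is normally generated by $\mathcal R$ and $\tau$. The second kernel is $K=\ker(F_{2m}\to\pi_w)$. The pushout is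
$$(F_{2m}\rtimes\langle\tau\rangle)/\langle\langle\mathcal R,\tau,K\rangle\rangle=F_{2m}/\langle\langle\mathcal R,K\rangle\rangle=\pi_w/\langle\langle r_{\alpha_j}\rangle\rangle .$$

**Passing to $\mathbb R^4$.** $D_1\times\{|\omega|\le2\}$ is a 4-ball with $\widetilde S$ in its interior. Gluing its exterior along a 3-sphere does not change $\pi_1$. $\square$

*Check.* For the projective plane of Section 2, $\pi_w=\langle x\rangle$ and the two counterclockwise meridians are $x$ and $x^{-1}$, so $r_\alpha=x^2$ and the group is $\mathbb Z_2$.

## 4. Counting meridians

Here is the natural way to bound the plat index from below.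

**Lemma 2.** Let a 2-knot $F$ have group $G$ and meridian $\mu$. Let $\Gamma=G/\langle\langle\mu^2\rangle\rangle$ and let $\Gamma^+$ be the kernel of $\Gamma\to\mathbb Z_2$, $\mu\mapsto1$. Then $\mathrm{rank}\,\Gamma^+\le\mathrm{Plat}(F)-1$, where rank is the least number of generators.

*Proof.* Let $m=\mathrm{Plat}(F)$. By Lemma 1, $G$ is generated by $m$ meridians. Since $F$ is connected, they are all conjugate to $\mu^{\pm1}$. So $\Gamma$ is generated by $m$ involutions $\mu_1,\dots,\mu_m$, each mapping to $1\in\mathbb Z_2$. Elements of $\Gamma^+$ are words of even length, and $\mu_i\mu_j=(\mu_1\mu_i)^{-1}(\mu_1\mu_j)$. So $\Gamma^+$ is generated by the $m-1$ elements $\mu_1\mu_i$, $2\le i\le m$. $\square$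

This lemma gives everything in Theorem A(2) and Theorem B. For Theorem A(3) it stops short. The group $\langle x,z\mid(xz)^kx=z(xz)^k\rangle$ of $\Sigma(k)$ is generated by two meridians, so no argument that only counts meridional generators can give a bound better than $\mathrm{Plat}(\Sigma(k))\ge2$. To reach $3$ we must use that in degree $4$ each relator comes from an embedded arc in a disk with four marked points, and that two such arcs must have a boundary braid which extends over the wickets. That is Section 10.

## 5. Cords and their crossing sequences

We now make "running a tube along an arc" precise and show that very little information determines the result.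

**Definition (cord, 1-handle, surgery).** Let $O\subset\mathbb R^4$ be an oriented surface-link. A cord is an embedded arc meeting $O$ exactly in its endpoints, not tangentially. A 1-handle with core $\gamma$ is an embedded $D^1\times D^2$ with $D^1\times0=\gamma$ that meets $O$ exactly in $\partial D^1\times D^2$. Surgery replaces $\partial D^1\times D^2$ by $D^1\times\partial D^2$ (with corners rounded). Only surgeries compatible with the orientation of $O$ are considered.

Let $E$ be the exterior of a thin tubular neighborhood of $O$. After a small isotopy near its feet, a cord runs radially in the tubular neighborhood, so it corresponds to an arc $(I,\partial I)\to(E,\partial E)$; the point of $\partial E$ where it enters records the foot and the normal direction there. Two cords are called homotopic if the corresponding arcs are homotopic as maps $(I,\partial I)\to(E,\partial E)$.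

**Cord principle.** Let $(\gamma_j)$ and $(\gamma_j')$ be systems of disjoint cords with $\gamma_j$ homotopic to $\gamma_j'$ for each $j$. Then orientation-compatible surgeries along the two systems give equivalent surfaces.

*Proof.* **Handles.** We show first that the cord determines the surgery. Any handle can be thinned, and a thin handle is determined up to isotopy by a field of 2-planes along $\gamma$, transverse to $\gamma$ and tangent to $O$ at the ends. The surgery is compatible with orientations exactly when this field can be oriented so that it agrees with $O$ at one end and disagrees at the other, because the two attaching disks have opposite boundary orientations. Oriented 2-planes in the 3-dimensional normal space of $\gamma$ form an $S^2$. Since $\pi_1(S^2)=0$, the field with prescribed oriented ends is unique up to homotopy rel ends.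

**Cords.** Now we move the cords. View all the homotopies together as one homotopy of a disjoint union of arcs in the 4-manifold $E$. A double point at some time is described by two points and one time, $3$ parameters, and imposes $4$ conditions; so a generic homotopy has no double points at any time, and likewise it stays immersed. Two feet coincide on the surface $O$ in codimension $2$, while there is one time parameter, so the feet generically stay distinct. Hence the systems are isotopic. Near a foot the cord is radial, and its motion consists of a motion of the foot in $O$ and a rotation of the normal direction. This velocity extends over the tubular neighborhood to a field tangent to $O$, so the isotopy extends to an ambient isotopy preserving $O$ and its orientation. It carries handles to handles, and the first step finishes the proof. $\square$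

Suppose now that $O=\bigsqcup O_i$ bounds disjoint 3-balls. "The end germs of a cord are off the balls" means that near a foot the cord meets the balls only in the foot, with normal direction different from that of the ball.

**Lemma 3.** Let $O=\bigsqcup_{i=1}^nO_i$ bound disjoint 3-balls $B_i$, cooriented compatibly with the orientation of $O$. Let $(\gamma_j)$ be disjoint cords whose end germs are off the balls and which cross the $\mathrm{int}\,B_i$ transversally. Then the surface obtained by surgery along $(\gamma_j)$ is determined up to equivalence by the following data: for each $j$, the initial component, the final component and the sequence of signed crossings of $\gamma_j$ with the $B_i$.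

*Proof.* **Balls.** We first make the balls standard. Shrink each ball inside itself to a tiny, nearly flat disk about an interior point; this is an ambient isotopy. Such a disk is determined by a point and an oriented 3-plane. The configuration space of $n$ points in $\mathbb R^4$ and the oriented Grassmannian are connected. So any two systems of $n$ disjoint cooriented balls are isotopic, and we may assume that the balls are the same in the two situations compared.

**Ends.** Let $\gamma,\gamma'$ be cords with the same data, seen as arcs in $E$. The part of $\partial E$ over $O_i$ is a circle bundle over $O_i$. Removing the section $B_i\cap\partial E$ leaves an interval bundle over $O_i$, which is connected. So the ends of $\gamma$ can be moved, off the balls, to those of $\gamma'$.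

**Crossings.** Each crossing of $\gamma$ with $B_i$ can be slid along the connected $\mathrm{int}\,B_i$, inside a bicollar, to the corresponding crossing of $\gamma'$. Since the signs agree, corresponding pieces between crossings now have common ends, on the same sides of the balls.

**Pieces.** These pieces lie in $E-\bigcup B_i$. Inside the tubular neighborhood of $O_i$, the complement of $B_i$ is a bundle of slit disks, which retracts to the outer boundary; so $E-\bigcup B_i$ is homotopy equivalent to $\mathbb R^4-\bigcup B_i$, that is, to $\mathbb R^4$ minus disjoint 4-balls (regular neighborhoods of the $B_i$). Regluing 4-balls along 3-spheres does not change $\pi_1$, so this space is simply connected. Hence corresponding pieces are homotopic rel ends, and $\gamma,\gamma'$ are homotopic cords. Apply the cord principle. $\square$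

The next observation is the mechanism announced in Section 1.

**Lemma 4 (merging).** In the situation of Lemma 3, let $\varepsilon$ be a cord from $O_1$ to $O_2$, disjoint from the other balls, meeting $B_1\cup B_2$ only in its feet, with end germs off the balls. Then orientation-compatible surgery along $\varepsilon$ turns $O_1\sqcup O_2$ into a sphere which bounds a 3-ball $B_1\cup h\cup B_2$, where $h$ is a thin handle near $\varepsilon$, and whose orientation as such a boundary restricts to those of $B_1$ and $B_2$.

*Proof.* Near its feet, rotate $\varepsilon$ within the interval of normal directions off the ball until it points opposite to the ball. By the cord principle this does not change the surgery. Now $h$ leaves $B_1$ and $B_2$ in the outward direction, with attaching disks in $O_1,O_2$, so $B_1\cup h\cup B_2$ (corners rounded) is a 3-ball. Orient $h$ by the direction of $\varepsilon$ followed by the oriented plane field. Then $\partial h$ induces the field's orientation on the final attaching disk and the opposite one on the initial disk. By compatibility we can orient the field so that it agrees with $O_1$ initially and disagrees with $O_2$ finally. Then $\partial h$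 is opposite to $O_1$ and to $O_2$ on the attaching disks, which is exactly the condition that the orientations of $B_1,h,B_2$ fit together. $\square$

## 6. A cord in a fiber is worth two branch points

The next lemma turns pictures of arcs in $D_1$ into plat closures, and so gives upper bounds for the plat index.

**Lemma 5.** Let $w$ be a wicket system of degree $2m$ with $\partial w=Q$. Let $\alpha_0,\dots,\alpha_n$ be arcs in $(D_1,Q)$, not necessarily disjoint from each other. Let $U_0,\dots,U_n\subset\mathrm{int}\,D_2$ be disjoint disks with $p_j\in\mathrm{int}\,U_j$, and let $O=Q\times D_2\cup\{(x,re^{i\theta}):(x,r)\in w\}$. Then the surface obtained from $O$ by surgery along the cords $\alpha_j\times\{p_j\}$, compatible with the orientation of the sheets $Q\times D_2$ induced from $D_2$, is equivalent to a plat closure of an adequate braided surface of degree $2m$. That braided surface has two branch points over each $U_j$, with monodromies $H_{\alpha_j}^{\pm1},H_{\alpha_j}^{\mp1}$, and none elsewhere.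

*Proof.* We build one model, a two-sheeted surface with two branch points which is visibly a pair of sheets joined by a tube, and then copy it into each $N(\alpha_j)\times U_j$. Use coordinates $\zeta=\xi+i\eta$ and $\omega=a+ib$, and write $\rho^2=\eta^2+a^2$.

**The two surfaces.** Let $c:\mathbb R\to[-1,1]$ be smooth and nonincreasing with $c(s)=1$ for $s\le4$, $c(s)>-1$ for $s<9$ and $c(s)=-1$ for $s\ge9$. Put $h(s)=s-c(s)$. Then $h'\ge1$, $h(0)=-1$, and $h(s)=0$ iff $s=1$. Let
$$M_1=\{(\xi,\eta,a):\xi^2=h(\rho^2)\},\qquad M_0=\{(\xi,\eta,a):\xi^2=\rho^2+1\},$$
and let $P_1$, $P_0$ be the graphs of $b=2\xi\eta$ over $M_1$, $M_0$. The gradient of $\xi^2-h(\rho^2)$ vanishes only at the origin, which is not on $M_1$, so $M_1$ and $P_1$ are smooth; $M_0$ is a two-sheeted hyperboloid. Since $\zeta^2=\xi^2-\eta^2+2i\xi\eta$, the equations become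
$$P_1:\ \zeta^2=a^2-c(\rho^2)+ib,\qquad P_0:\ \zeta^2=a^2+1+ib .$$
The real part of $a^2+1+ib$ is positive, so $P_0$ consists of two sheets $\zeta=\pm\sqrt{a^2+1+ib}$ over the whole $\omega$-plane, in the open right and left half planes.

**$P_1\to\{\omega\}$ is a simple branched covering of degree 2 with branch values $\pm1$.** We count fibers. If $b\ne0$, then $\eta\neq 0$ and $\xi^2=b^2/4\eta^2$, which decreases from $\infty$ to $0$ as a function of $\eta^2$, while $h(\eta^2+a^2)$ increases to $\infty$. So $\eta^2$ exists and is unique, and the fiber is $\pm(\xi,\eta)$. If $b=0$, the fiber is $\eta=0$, $\xi=\pm\sqrt{h(a^2)}$ for $|a|>1$; it is $\xi=0$, $\eta=\pm\sqrt{1-a^2}$ for $|a|<1$; and it is the single point $\zeta=0$ for $a=\pm1$.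

Next we check that there are no other singular points. A tangent vector in the kernel of the projection has $da=0$ and $\xi\,d\eta+\eta\,d\xi=0$. If $\zeta\ne0$, then $(d\xi,d\eta)=\lambda(\xi,-\eta)$, and $\xi\,d\xi=h'\eta\,d\eta$ gives $\lambda(\xi^2+h'\eta^2)=0$, so $\lambda=0$. Near $\zeta=0$, $a=\pm1$, the equation is $\zeta^2=a^2-1+ib$. The function $a^2-1+ib$ is a local coordinate on the $\omega$-plane near $\pm1$, orientation-preserving at $a=1$ and orientation-reversing at $a=-1$. So both are simple branch points, and their signs are opposite.

Finally we control the far part. Where $\rho^2\le9$ on $P_1$ we have $\xi^2\le10$, $|\eta|\le3$, $|a|\le3$ and $|b|\le6\sqrt{10}$, so $|\omega|\le\sqrt{369}<20$. Where $\rho^2\ge9$ the equations of $P_1$ and $P_0$ coincide. So over $|\omega|\ge20$ the surfaces $P_1$ and $P_0$ are equal, and $P_1\to\{\omega\}$ is proper.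

**Straightening far out.** We want constant sheets near the boundary. Over $20\le|\omega|\le40$ modify $P_1$ and $P_0$ in the same way, interpolating linearly in each half plane from $\pm\sqrt{a^2+1+ib}$ to $\pm1$ with a smooth cutoff function of $|\omega|$, so that $\zeta=\pm1$ at $|\omega|=40$. Half planes are convex, so the two sheets stay disjoint. Over $|\omega|\le40$ everything lies in $|\zeta|<50$, since $|a^2+1+ib|\le1601$ there and $|\zeta|^2\le19$ where $\rho\le3$.

**$P_1$ is $P_0$ with a tube.** The diffeomorphism $(\zeta,a,b)\mapsto(\zeta,a,b-2\xi\eta)$ carries the unmodified $P_1,P_0$ to $M_1,M_0$ in $\mathbb R^3\times0$. Both are surfaces of revolution about the $\xi$-axis, and they agree for $\rho\ge3$. For $\rho\le3$, the two disks of $M_0$ are replaced by the annulus obtained by rotating the curve $\xi^2=h(\rho^2)$, $1\le\rho\le3$. The region $\{\rho\le3,\ h(\rho^2)\le\xi^2\le\rho^2+1\}$ between them is obtained by rotating a disk in the half plane $\rho\ge0$ that meets the axis in $|\xi|\le1$. So it is a 3-ball, a 1-handle on $M_0$ with attaching disks $\{\rho\le3\}\cap M_0$ and core the axis segment. (Within that disk the profile curve can be pushed, rel ends,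 to one that follows the hyperbola and then the axis closely; rotating, this is an isotopy to the tube of a thin handle.) In the original coordinates the core is $\{\zeta\in[-1,1],\ \omega=0\}$, and the handle lies in $|\omega|<20$. So $P_1$ is obtained from $P_0$ by surgery along this cord.

**Making the sheets constant.** The sheets of the modified $P_0$ are isotopic to $\zeta=\pm1$ by linear interpolation in the half planes. Over $\omega=0$ and over $|\omega|=40$ this interpolation is constant, because the sheets are already at $\pm1$ there. So it extends to a fiber-preserving ambient isotopy which is the identity on the fiber over $\omega=0$; in particular it fixes the core. Hence the modified $P_1$ is isotopic, rel the part over $|\omega|=40$, to the constant sheets $\zeta=\pm1$ with surgery along $[-1,1]\times\{0\}$.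

**Orientation.** The orientation of the $\omega$-plane pulls back to $P_1$ (the pullback extends over branch points) and to $P_0$, and the two agree outside the handle. So the surgery is compatible with the orientation of the sheets induced from the base.

**Transplanting.** Map $\{|\zeta|\le50\}\times\{|\omega|\le40\}$ to $N(\alpha_j)\times U_j$ by a product of orientation-preserving diffeomorphisms taking $[-1,1]$ to $\alpha_j$ and $0$ to $p_j$, for each $j$. Replace the two constant sheets over $\partial\alpha_j$ by the image of $P_1$. The $U_j$ are disjoint, so the arcs $\alpha_j$ may cross. The result is a braided surface with boundary $Q\times\partial D_2$, and the constant loop of wickets $w$ shows that it is adequate. By the previous steps and the cord principle, its plat closure is equivalent to the surgered $O$. Over $D_2-\bigcup U_j$ the surface is a product, so no transport is needed there. In $N(\alpha_j)$, a disk with two marked points, the braid group is infinite cyclic, generated by $H_{\alpha_j}$; so the two monodromies over $U_j$ are $H_{\alpha_j}$ and $H_{\alpha_j}^{-1}$ in some order. $\square$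

## 7. The 2-knots $\Sigma(k_1,\dots,k_N)$: upper bound and group

Take $m=N+2$, let $Q$ be the set of all ends of the segments of Section 1, and let $w$ be the union of the half-ellipses. The surface $O$ of Lemma 5 is $O_x\sqcup O_u\sqcup\bigsqcup O_{z_i}$. Let $\Sigma(k_1,\dots,k_N)$ be the surface of Lemma 5 for the arcs $\delta,\alpha_1,\dots,\alpha_N$. The handles join $N+2$ spheres in a tree. They all join positive sheets, and these are oriented like $D_2$, so the surgeries respect the orientations of the $O_*$. The result is an oriented 2-knot, and
$$\mathrm{Plat}(\Sigma(k_1,\dots,k_N))\le N+2.\tag{7.1}$$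

For the group use Lemma 1. Each arc occurs in two monodromies but gives one relation. The group $\pi_w$ is free on $x,u,z_1,\dots,z_N$, read from crossings with the half-disks $\Delta_*$; on $D_1\times\{1\}$ these are crossings with the segments. The arc $\delta$ crosses nothing, so it gives $u=x$. The arc $\alpha_i$ starts at $x^+$, whose counterclockwise meridian is $x$, and reads $g_i=(z_i^{-1}u^{-1})^{k_i}$ on its way to $z_i^+$; it gives $x=g_iz_ig_i^{-1}$. With $u=x$ we have $g_i=(xz_i)^{-k_i}$, so the relation is
$$(xz_i)^{k_i}x=z_i(xz_i)^{k_i},$$
as claimed. For $N=1$ this is the standard presentation of the group of $T(2,2k_1+1)$; for $k_1=1$ it reads $xzx=zxz$.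

**Proof of Theorem A(2).** The upper bound is (7.1). For the lower bound we compute $\Gamma^+$ and apply Lemma 2. Put $p_i=2k_i+1$. The generators $x,z_i$ are all conjugate, so $\Gamma$ is obtained by adding $x^2=z_i^2=1$. Then $x(xz_i)x=z_ix=(xz_i)^{-1}$, hence $(xz_i)^{k_i}x=x(xz_i)^{-k_i}$, and the relation becomes $x(xz_i)^{-k_i}=z_i(xz_i)^{k_i}$. Multiply by $x$ on the left: $(xz_i)^{-k_i}=(xz_i)^{k_i+1}$, that is, $(xz_i)^{p_i}=1$. With $c_i=xz_i$,
$$\Gamma=\langle x,c_1,\dots,c_N\mid x^2,\ xc_ix=c_i^{-1},\ c_i^{p_i}\rangle .$$
So $\Gamma$ is the semidirect product of $\mathbb Z_{p_1}*\cdots*\mathbb Z_{p_N}$ with $\mathbb Z_2=\langle x\rangle$ acting by inversion of the $c_i$. Since $x,z_i\mapsto1\in\mathbb Z_2$, we have $c_i\mapsto0$, and $\Gamma^+=\mathbb Z_{p_1}*\cdots*\mathbb Z_{p_N}$. By Grushko's theorem rank is additive under free products, so $\mathrm{rank}\,\Gamma^+=N$, and $\mathrm{Plat}\ge N+1$. $\square$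

For $N=1$ the group $\Gamma$ is dihedral of order $2p_1$; this will be used in Section 10.

## 8. One auxiliary sphere serves all summands

**Proof of Theorem A(1).** **Crossing data for $\Sigma(k_1,\dots,k_N)$.** We first forget $O_u$. Perform the surgery along $\delta\times\{p_0\}$ first, with a thin handle $h_\delta$. The arc $\delta$ meets the segments only in its ends, and it leaves $x^+$ and reaches $u^+$ vertically, off the balls. By Lemma 4 the sphere $O_X$ obtained from $O_x$ and $O_u$ bounds the ball $B_X=B_x\cup h_\delta\cup B_u$, which is disjoint from the $B_{z_i}$, with orientations restricting to those of $B_x$ and $B_u$. The cords $\alpha_i\times\{p_i\}$ miss $h_\delta$, which lies over another disk of the base, and their end germs are vertical, off the balls. A negative crossing with $B_u$ is now a negative crossing with $B_X$. So $\Sigma(k_1,\dots,k_N)$ is obtained from $O_X\sqcup\bigsqcup O_{z_i}$, bounding disjoint balls, by surgery along cords $\gamma_i$ such that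
$$\gamma_i\text{ runs from }O_X\text{ to }O_{z_i}\text{ with crossing sequence }(B_{z_i},-),(B_X,-)\text{ repeated }k_i\text{ times.}\tag{8.1}$$
By Lemma 3, the data (8.1) determine $\Sigma(k_1,\dots,k_N)$ up to equivalence.

**Joining the summands.** Take descriptions $(O_{X_i}\sqcup O_{z_i},\gamma_i)$ of $\Sigma(k_i)$ as in (8.1) with $N=1$, and place them in consecutive slabs between parallel hyperplanes. Choose disjoint cords $\varepsilon_i$, $1\le i<N$, from $O_{X_i}$ to $O_{X_{i+1}}$ which miss all balls except at their feet, with end germs off the balls, which miss the $\gamma_j$ and their (sufficiently thin) handles, and which cross only the separating hyperplane, once. They exist because the complement in a slab of disjoint compact 3-balls and finitely many arcs is connected: a 3-ball has a 4-ball neighborhood which it does not separate, and arcs have codimension $3$. Orientation-compatible surgery along the $\varepsilon_i$ on $\bigsqcup\Sigma(k_i)$ gives $\Sigma(k_1)\#\cdots\#\Sigma(k_N)$: the hyperplane meets the thin tube in one small round circle, and capping it off on either side gives back the summands, up to a finger move along half of $\varepsilon_i$.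

**Changing the order.** All cords are disjoint, so we may perform the $\varepsilon_i$-surgeries first. By Lemma 4, applied $N-1$ times, they turn $\bigsqcup O_{X_i}$ into one sphere $O_X$ bounding a ball $B_X$, the union of the $B_{X_i}$ and the handles, disjoint from the $B_{z_i}$. A negative crossing of $\gamma_i$ with $B_{X_i}$ is a negative crossing with $B_X$, and $\gamma_i$ meets no handle. So the $\gamma_i$ satisfy (8.1), and by Lemma 3 the result is $\Sigma(k_1,\dots,k_N)$. $\square$

## 9. Two wickets, opposite signs: the 2-knot $R$ of Theorem B

Change one sign in the spiral, and the auxiliary segment is no longer needed. Use only $s_x,s_{z_1},\dots,s_{z_N}$, so $m=N+1$, and let $\alpha_i'$ be the arc through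
$$(0,0),\ (0,-\tfrac12),\ (2i-\tfrac12,-\tfrac12),\ (2i-\tfrac12,1),\ (-\tfrac12,1),\ (-\tfrac12,-1),\ (2i,-1),\ (2i,0).$$
It is embedded, it crosses $s_{z_i}$ upward and then $s_x$ downward, and it crosses no other segment. It reads $z_i^{-1}x$.

**Proof of Theorem B.** **Upper bound.** Lemma 5 gives a surface $R^{(N)}$. As in Section 7 it is a 2-knot: $N+1$ spheres and $N$ handles joining positive sheets in a tree. So $\mathrm{Plat}(R^{(N)})\le N+1$. Put $R=R^{(1)}$.

**$R^{(N)}\cong\#^NR$.** The knot $R^{(N)}$ is obtained from $O_x\sqcup\bigsqcup O_{z_i}$ by surgery along cords $\gamma_i$ from $O_x$ to $O_{z_i}$ with crossing sequence $(B_{z_i},-),(B_x,+)$, with end germs vertical, off the balls. By Lemma 3 these data determine it. Place $N$ copies of $R$ in slabs and join consecutive copies along cords $\varepsilon_i$ between their spheres $O_x$, chosen as in Section 8. This gives $\#^NR$. Performing the $\varepsilon_i$-surgeries first merges the spheres $O_x$ and their balls by Lemma 4 and leaves the same crossing data. So $R^{(N)}\cong\#^NR$.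

**Lower bound.** By Lemma 1 the relations are $x=z_i^{-1}x\,z_i\,x^{-1}z_i$. Modulo squares of meridians this is $x=z_ixz_ixz_i$, that is, $(xz_i)^3=1$. As in the proof of Theorem A(2), $\Gamma^+$ is a free product of $N$ copies of $\mathbb Z_3$, of rank $N$, and Lemma 2 gives $\mathrm{Plat}(\#^NR)\ge N+1$. Hence $\mathrm{Plat}(\#^NR)=N+1$, and
$$\mathrm{Plat}(\#^MR\,\#\,\#^NR)=M+N+1=(M+1)+(N+1)-1.\qquad\square$$

The groups of $R$ and $\Sigma(1)$ have the same quotient $\Gamma$, dihedral of order $6$. What separates them is the pair of signs in the word: $z^{-1}x$ for $R$ and, after $u=x$, $z^{-1}x^{-1}$ for $\Sigma(1)$. The next section shows that with two wickets the signs can never be all equal, and that the Alexander module notices.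

## 10. Two wickets are not enough for $\Sigma(k)$

Let $p=2k+1\ge3$ and $G=\pi_1(\mathbb R^4-\Sigma(k))$. We prove $\mathrm{Plat}(\Sigma(k))\ge3$ by contradiction. By Theorem A(2), $\mathrm{Plat}(\Sigma(k))\ge2$. So suppose that $\Sigma(k)$ is equivalent to a plat closure of degree $4$. By Lemma 1 there are exactly two branch points, with monodromies $H_\alpha^{\pm1},H_{\alpha'}^{\pm1}$, and $G\cong\pi_w/\langle\langle r_\alpha,r_{\alpha'}\rangle\rangle$. Recall $Y=D_1\times[1,2]$, a 3-ball.

**Step 1: an equation from the boundary braid.** The boundary braid is a product of only two half twists, and it must extend over the wickets; we express this in the double branched cover. Let $V\to Y$ be the double cover branched along $w$. As $(Y,w)$ is a trivial 2-string tangle, homeomorphic to (disk, two points)$\,\times I$, and the double cover of a disk branched at two points is an annulus, $V$ is a solid torus. Let $T=\partial V\to\partial Y$ be the torus double cover branched at $Q$. Let $\lambda$ generate $\ker(H_1(T)\to H_1(V))$. It is primitive, and $H_1(T)\to H_1(V)\cong\mathbb Z$ is $y\mapsto\pm y\cdot\lambda$, since both maps are onto $\mathbb Z$ with kernel $\mathbb Z\lambda$.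 The preimage $\tilde\alpha\subset T$ of an arc $\alpha$ is a simple closed curve. Put
$$\mathbf a=[\tilde\alpha],\quad\mathbf a'=[\tilde\alpha'],\quad P=\mathbf a\cdot\lambda,\quad P'=\mathbf a'\cdot\lambda,\quad d=\mathbf a\cdot\mathbf a'.$$

By isotopy extension along the loop $w(\theta)$, fixing $\partial Y-(D_1\times\{1\})$, the boundary braid or its inverse (depending on conventions) is represented by the restriction to $D_1\times\{1\}$ of a homeomorphism of $(Y,w)$ that is the identity on the rest of $\partial Y$. It lifts to $V$, so the induced map on $H_1(T)$ preserves $\mathbb Z\lambda$.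

A half twist $H_\alpha$ lifts to a Dehn twist about $\tilde\alpha$. Indeed, take the lift that is the identity away from the preimage of $N(\alpha)$, an annulus with core $\tilde\alpha$. Its restriction to the annulus fixes the boundary, so it is a power of the Dehn twist. Its square lifts the full twist along $\partial N(\alpha)$, which lifts to one twist along each of the two boundary curves of the annulus, that is, to a double twist about $\tilde\alpha$. So the lift is a single twist. Other lifts differ by the deck transformation, which acts by $-1$ on $H_1(T)$.

Therefore, passing to the inverse and exchanging the names $\alpha,\alpha'$ if necessary, for some signs $\varepsilon,\varepsilon'$ the map $T_{\mathbf a}^{\varepsilon}T_{\mathbf a'}^{\varepsilon'}$ preserves $\mathbb Z\lambda$, where $T_{\mathbf a}^{\pm1}(y)=y\pm(\mathbf a\cdot y)\mathbf a$. Compute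
$$T_{\mathbf a}^{\varepsilon}T_{\mathbf a'}^{\varepsilon'}\lambda=\lambda+\varepsilon'P'\mathbf a'+\varepsilon(P+\varepsilon'P'd)\mathbf a .$$
This is a multiple of $\lambda$, so pairing it with $\lambda$ gives
$$\varepsilon'P'^2+\varepsilon P^2+\varepsilon\varepsilon'd\,PP'=0.\tag{10.1}$$

**Step 2: $|P|=|P'|=p$.** We compare with the dihedral quotient of $G$. The quotient of $\pi_w$ by the squares of meridians is $\mathbb Z_2*\mathbb Z_2$, and its even subgroup is $\pi_1(V)\cong\mathbb Z$, because filling in the branch set kills exactly the squares of meridians. Modulo squares, $r_\alpha=x_0x_1^{-1}$ equals $x_0x_1$, the class of $\partial N(\alpha)$. This curve lifts to a boundary curve of the annulus over $N(\alpha)$, which is parallel to $\tilde\alpha$. So $r_\alpha\mapsto\pm P\in\mathbb Z$, and likewise $r_{\alpha'}\mapsto\pm P'$. Hence $\Gamma=G/\langle\langle\mu^2\rangle\rangle$ is dihedral of order $2\gcd(P,P')$, infinite if $P=P'=0$. By Section 7 it has order $2p$, so $\gcd(P,P')=p$.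

Write $P=pe$, $P'=pf$ with $\gcd(e,f)=1$. Dividing (10.1) by $p^2$ gives $\varepsilon'f^2+\varepsilon e^2+\varepsilon\varepsilon'd\,ef=0$. So $e\mid f^2$ and $f\mid e^2$; as $e,f$ are coprime, $e,f=\pm1$. Thus $|P|=|P'|=p$.

**Step 3: the word read by an arc with $|P|=p$.** From now on we use only one of the two relators. Let $G_\alpha=\pi_w/\langle\langle r_\alpha\rangle\rangle$, of which $G$ is a quotient. The aim is to show that, up to isomorphism, $G_\alpha=\langle x,z\mid x=gzg^{-1}\rangle$ for a word $g$ with $p-1$ letters whose signs are not all equal.

*The pillowcase.* Let $s_x,s_z$ be disjoint arcs on $\partial Y$ parallel to the components of $w$ through disjoint disks $\Delta_x,\Delta_z$. Orient $\partial Y$ so as to extend the orientation of $D_1$. By an orientation-preserving homeomorphism identify $\partial Y$ with the pillowcase $\mathbb R^2/\langle(2\mathbb Z)^2,-1\rangle$, so that $Q$ is the image of $\mathbb Z^2$, and $s_x,s_z$ are the images of $\{0\}\times[0,1]$ and $\{1\}\times[0,1]$. Then $T=\mathbb R^2/(2\mathbb Z)^2$. In the basis $(2,0),(0,2)$ of $H_1(T)$ we have $\lambda=\pm[\tilde s_x]=\pm(0,1)$, since $\tilde s_x$ bounds the preimage of $\Delta_x$,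 which is $\Delta_x$ doubled along the wicket, a disk.

*Straight arcs.* Every arc in $(\partial Y,Q)$ is isotopic rel $Q$ to the image of a straight segment from a lattice point $v$ to $v+(p',q)$ with $(p',q)$ primitive. Indeed, essential simple closed curves in the 4-punctured sphere are classified by slope (Farb–Margalit, *A Primer on Mapping Class Groups*, Prop. 2.6). Apply this to $\partial N(\alpha)$: it is isotopic to a curve of some slope, each side of which is a disk with two marked points containing the image of a segment of that slope, and a disk with two marked points contains a unique arc joining them up to isotopy. The preimage in $T$ of the image of the segment is the segment from $v-(p',q)$ to $v+(p',q)$, of class $\pm(p',q)$. Pairing with $\lambda$ gives $|p'|=|P|=p$.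

*Normalizing.* The translations by $(1,0)$ and $(0,1)$, the shear $(a,b)\mapsto(a,a+b)$ and the reflection $(a,b)\mapsto(a,-b)$ induce homeomorphisms of the pillowcase preserving $s_x\cup s_z$. For example, the shear fixes $\{0\}\times[0,1]$ and takes $\{1\}\times[0,1]$ to $\{1\}\times[1,2]$; under $-1$ this goes to $\{-1\}\times[-2,-1]$, a translate of $\{1\}\times[0,1]$. The others are checked in the same way. These homeomorphisms extend to $(Y,w)$: up to isotopy rel $\partial Y$, $w$ is $s_x\cup s_z$ pushed into a collar of $\partial Y$; use the product map on the collar and cone off the rest. A homeomorphism $\phi$ of $(Y,w)$ induces $G_\alpha\cong G_{\phi(\alpha)}$; if it reverses orientation, both meridians in $r_\alpha$ are inverted, and $x_0^{-1}=x_1^{-1}$ is the same relation as $x_0=x_1$.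

By a translation we may take $v=(0,0)$. Since $-1$ acts trivially on the pillowcase, we may take $p'=p>0$. By shears we may take $0\le q<p$. Here $q\neq0$, because $\gcd(p,q)=1$ and $p\ge3$. If $q$ is odd, then, $p$ being odd, $q-p$ is even and a reflection changes it to $p-q$, which is even with $0<p-q<p$. So we may assume
$$\alpha\text{ is the image of the segment from }(0,0)\text{ to }(p,q),\quad\gcd(p,q)=1,\quad q\text{ even},\quad0<q<p.$$

*Reading rule.* The space $Y-(\Delta_x\cup\Delta_z)$ is simply connected, so $\pi_w$ is free on letters $x,z$ read from crossings of $\Delta_x,\Delta_z$; for paths on $\partial Y$ these are crossings of $s_x,s_z$. The preimage of $s_x$ in $\mathbb R^2$ is the union of the lines $a=i$ with $i$ even, and that of $s_z$ the union of those with $i$ odd. Choose the directions of the letters so that $x,z$ are the counterclockwise meridians of $(0,0)$ and $(1,0)$. In $\mathbb R^2$ a meridian is a half-turn about a lattice point. A counterclockwise half-turn about $(0,0)$ or $(1,0)$ crosses either the vertical segment above the point, from right to left, or the one below it, from left to right. So a left-to-right crossing reads the letter with exponent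 $-1$ at heights in $(0,1)$ and with exponent $+1$ at heights in $(-1,0)$. By periodicity, a left-to-right crossing of $a=i$ at a height in $(j,j+1)$ reads
$$y_i^{-(-1)^j},\qquad y_i=z\ (i\text{ odd}),\quad y_i=x\ (i\text{ even}).$$

*The word.* The segment crosses $a=i$, $1\le i\le p-1$, at the non-integral height $iq/p$. At the start, the counterclockwise meridian of $(0,0)$ seen from the right crosses above the point from right to left and reads $x$. At the end, the counterclockwise meridian of $(p,q)$ seen from the left crosses $a=p$ below the point, from left to right, at a height in $(q-1,q)$; as $p$ is odd and $q$ is even it reads $z^{-(-1)^{q-1}}=z$. Thus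
$$G_\alpha\cong\langle x,z\mid x=gzg^{-1}\rangle,\qquad g=y_1^{\varepsilon_1}y_2^{\varepsilon_2}\cdots y_{p-1}^{\varepsilon_{p-1}},\qquad\varepsilon_i=-(-1)^{\lfloor iq/p\rfloor}.\tag{10.2}$$
Here $\lfloor q/p\rfloor=0$, so $\varepsilon_1=-1$. And $\lfloor(p-1)q/p\rfloor=\lfloor q-q/p\rfloor=q-1$ is odd, so $\varepsilon_{p-1}=+1$. The $p-1$ signs are not all equal.

*Example.* For $p=3$ the only possibility is $q=2$, and $g=z^{-1}x$, the word of $R$.

**Step 4: the Alexander module of $G_\alpha$.** We turn "not all signs equal" into a bound on a polynomial. Let $\Lambda=\mathbb Z[t^{\pm1}]$. The breadth of a nonzero Laurent polynomial is its highest exponent minus its lowest; it is additive under products. Recall Fox calculus: $\partial_x$ is determined by $\partial_xx=1$, $\partial_xz=0$, $\partial_x(uv)=\partial_xu+u\,\partial_xv$, so that $\partial_x(u^{-1})=-u^{-1}\partial_xu$. For a two-generator, one-relator group in which $x,z\mapsto t$ gives the abelianization $\mathbb Z$, the Alexander module is $\Lambda e_x\oplus\Lambda e_z$ modulo the image of $(\partial_x\rho)e_x+(\partial_z\rho)e_z$, and the commutator subgroup modulo its own commutator subgroup is the kernel of the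 map $e_x,e_z\mapsto t-1$ on it.

For $\rho=gzg^{-1}x^{-1}$,
$$\partial_x\rho=\partial_xg-gzg^{-1}\partial_xg-gzg^{-1}x^{-1}\ \mapsto\ v=(1-t)\,\partial_xg-1 .$$
The fundamental identity $(t-1)\partial_x\rho+(t-1)\partial_z\rho=0$ gives $\partial_z\rho\mapsto-v$. So the module is $\Lambda e_x\oplus\Lambda e_z$ modulo $v(e_x-e_z)$. The kernel of $e_x,e_z\mapsto t-1$ is generated by $e_x-e_z$, and
$$G_\alpha'/G_\alpha''\cong\Lambda/(v).\tag{10.3}$$

Now read off the exponents in $v$. A letter $x^{+1}$ of $g$ preceded by a prefix of exponent sum $e$ contributes $t^e-t^{e+1}$ to $(1-t)\partial_xg$. A letter $x^{-1}$ contributes $-t^{e-1}+t^e$. In both cases the exponents are the exponent sums of the prefixes just before and just after the letter. The term $-1$ has exponent $0$, the sum of the empty prefix. So every exponent in $v$ is the exponent sum of a prefix of $g$, and the difference of two of them is, up to sign, the exponent sum of a subword of consecutive letters. As $g$ has $p-1$ letters, not all of the same sign, such a sum has absolute value at most $p-2$: a proper subword has at most $p-2$ letters, and the whole word has at least one cancellation. Moreover $v(1)=-1$. Hence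
$$v\ne0,\qquad\text{breadth}(v)\le p-2=2k-1.\tag{10.4}$$

*Example.* For $p=3$, $g=z^{-1}x$: $\partial_xg=t^{-1}$ and $v=t^{-1}-2$, of breadth $1$. The trefoil polynomial $1-t+t^2$ has breadth $2$.

**Step 5: the contradiction.** $G$ is a quotient of $G_\alpha$, and both abelianizations are $\mathbb Z$. So the map on abelianizations is an isomorphism, and $G_\alpha'\to G'$ is onto. Hence $G'/G''$ is a quotient of $G_\alpha'/G_\alpha''$ as a $\Lambda$-module, up to $t\leftrightarrow t^{-1}$.

Compute $G'/G''$ from the presentation of Section 7, $G=\langle x,z\mid x=g_Gzg_G^{-1}\rangle$ with $g_G=(xz)^{-k}=(z^{-1}x^{-1})^k$. The computation of Step 4 applies. The $l$-th letter $x^{-1}$ is preceded by a prefix of exponent sum $-(2l-1)$ and contributes $t^{-2l+1}-t^{-2l}$. So $G'/G''\cong\Lambda/(f)$ with, up to units,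
$$f=-t^{2k}\Bigl(-1+\sum_{l=1}^k\bigl(t^{-2l+1}-t^{-2l}\bigr)\Bigr)=1-t+t^2-\cdots+t^{2k},$$
of breadth $2k$. By (10.3), $v(t)$ or $v(t^{-1})$ annihilates a module that has $\Lambda/(f)$ as a quotient, so it annihilates $\Lambda/(f)$, that is, $f$ divides $v(t)$ or $v(t^{-1})$. As $v\neq0$, this gives $\text{breadth}(v)\ge2k$, contradicting (10.4). Hence $\mathrm{Plat}(\Sigma(k))\ge3$. With (7.1) for $N=1$ we get $\mathrm{Plat}(\Sigma(k))=3$, which is Theorem A(3). $\square$

Together with parts (1) and (2), for $\Sigma=\Sigma(1)$:
$$\mathrm{Plat}(\Sigma)=3,\qquad\mathrm{Plat}(\Sigma\#\Sigma)=\mathrm{Plat}(\Sigma(1,1))\le4<5=\mathrm{Plat}(\Sigma)+\mathrm{Plat}(\Sigma)-1,$$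
so (2.1) fails for 2-knots.
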